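# A bounded reference signal that destabilizes the unmodified least squares tracker

## 1. Two steps of a scalar tracker

Take the plainest linear control system, $y_{n+1}=u_n+w_{n+1}$ with scalar output $y_n$, input $u_n$ and noise $w_n$, started from $y_0=w_0$. Suppose that we do not know the coefficients. We regress $y_{n+1}$ on $(y_n,u_n)$ by recursive least squares; the true coefficients are $(0,1)$, and our current guesses are $(\alpha_n,\beta_n)$. We want the next output to follow a reference value $y^*_{n+1}$, so we choose $u_n$ as if the guesses were true: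
$$\alpha_ny_n+\beta_nu_n=y_{n+1}^*.$$

Let the $w_n$ be independent and uniform on $[-\sqrt3,\sqrt3]$, let $P_0=I$, $(\alpha_0,\beta_0)=(0,\tfrac14)$, and suppose $w_0=1$ and $y_1^*=\tfrac14$. Then $y_0=1$, and the equation $\tfrac14u_0=\tfrac14$ gives $u_0=1$. The regressor is $\varphi_0=(1,1)^T$, the gain is $a_0=1/(1+\varphi_0^TP_0\varphi_0)=\tfrac13$, the new output is $y_1=1+w_1$, and the prediction error is $y_1-\varphi_0^T\theta_0=\tfrac34+w_1$. The update adds $\tfrac13(\tfrac34+w_1)$ to both coordinates: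
$$\alpha_1=\tfrac14+\tfrac13w_1,\qquad \beta_1=\tfrac12+\tfrac13w_1 .$$
The estimate $\beta_1$ vanishes at $w_1=-\tfrac32$, which lies inside $[-\sqrt3,\sqrt3]$. That exact value has probability zero, but its neighborhoods do not: for $0<t\le(\sqrt3-\tfrac32)/3$ the event $|\beta_1|\le t$ is the event $|w_1+\tfrac32|\le3t$, of conditional probability $6t/(2\sqrt3)=\sqrt3\,t$ given $w_0=1$.

Write $w_1=-\tfrac32+3t$, so that $\beta_1=t$, $\alpha_1=t-\tfrac14$, $y_1=3t-\tfrac12$. With $y_2^*=0$ the tracking equation gives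
$$u_1=-\frac{(t-\frac14)(3t-\frac12)}{t}=-\frac1{8t}+\frac54-3t .$$
For $t=0.01$ this is $-11.28$: a zero reference produced a large input. We can also use the reference to guarantee a large input. The two choices $y_2^*=\pm\varepsilon$ give values of $u_1$ that differ by $2\varepsilon/t$, so one of them has $|u_1|\ge\varepsilon/|t|$.

What happens next? We will verify in Section 3 that the error $\tilde\theta_n=\theta_n-\theta$ satisfies $P_n^{-1}\tilde\theta_n=P_0^{-1}\tilde\theta_0+\sum_{i<n}\varphi_iw_{i+1}$. Here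
$$P_2^{-1}=\begin{pmatrix}2+y_1^2&1+y_1u_1\\1+y_1u_1&2+u_1^2\end{pmatrix},\qquad P_2^{-1}\tilde\theta_2=\binom{w_1+y_1w_2}{w_1-\frac34+u_1w_2},$$
and Cramer's rule gives
$$\beta_2-1=\frac{(2+y_1^2)(w_1-\frac34+u_1w_2)-(1+y_1u_1)(w_1+y_1w_2)}{3+y_1^2+u_1^2+(y_1-u_1)^2}.$$
The numerator is linear in $u_1$ with bounded coefficients and the denominator is at least $u_1^2$. So $\beta_2\to1$ as $t\to0$: the burst repairs the estimate that caused it. Nor does one burst matter for the long-run average $\frac1n\sum_{i\le n}u_i^2$, which is unbounded, for instance, when $u_n^2/n$ is unbounded along a subsequence.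

So the question is about repetition. A large input corrects $\beta_n$. Can a bounded reference nevertheless bring $\beta_n$ back to zero again and again, to within much less than $n^{-1/2}$, so that $u_n^2\gg n$ infinitely often?

## 2. The tracker, its hypotheses, and the theorem

The problem comes from "The Åström–Wittenmark Self-Tuning Regulator Revisited and ELS-Based Adaptive Trackers". Consider the $m$-dimensional ARMAX model
$$A(z)y_n=B(z)u_{n-1}+C(z)w_n,\qquad n\ge0,$$
where $z$ is the backward shift, $A(z)=I+A_1z+\cdots+A_pz^p$ ($p\ge1$), $B(z)=B_1+B_2z+\cdots+B_qz^{q-1}$ ($q\ge1$), $C(z)=I+C_1z+\cdots+C_rz^r$ ($r\ge0$), and $y_n,u_n,w_n\in\mathbb R^m$ vanish for $n<0$. The matrix coefficients are unknown, and $p,q,r$ are known upper bounds for the orders. Put $\theta=[-A_1\cdots-A_p\ \ B_1\cdots B_q\ \ C_1\cdots C_r]^T$.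

**Definition (extended least squares, ELS).** With deterministic $P_0>0$ and $\theta_0$,
$$\theta_{n+1}=\theta_n+a_nP_n\varphi_n(y_{n+1}^T-\varphi_n^T\theta_n),\quad P_{n+1}=P_n-a_nP_n\varphi_n\varphi_n^TP_n,\quad a_n=(1+\varphi_n^TP_n\varphi_n)^{-1},$$
$$\varphi_n=[y_n^T\cdots y_{n-p+1}^T\ \ u_n^T\cdots u_{n-q+1}^T\ \ \hat w_n^T\cdots\hat w_{n-r+1}^T]^T,\qquad \hat w_n=y_n-\theta_n^T\varphi_{n-1}.$$
When $r=0$ the $C$-blocks and the $\hat w$-blocks are absent, and this is ordinary recursive least squares, as in Section 1.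

**Definition (unmodified tracker).** Let $\{\mathcal F_n\}$ be a filtration to which $\{w_n\}$ is adapted. A reference $\{y_n^*\}$ is admissible if $y^*_{n+1}$ is $\mathcal F_n$-measurable and $\sup_n\|y_n^*\|<\infty$ a.s. The tracker defines $u_n$ by $\theta_n^T\varphi_n=y_{n+1}^*$. If $B_{1n}$ is the block of $\theta_n$ estimating $B_1$, this equation determines $u_n$ uniquely when $\det B_{1n}\ne0$, and one assumes $\det B_{1n}\neq0$ a.s. for every $n\ge0$. "Unmodified" means that nothing is done to keep $B_{1n}$ away from singularity.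

The standing hypotheses are these.

- $\{w_n,\mathcal F_n\}$ is a martingale difference sequence with $\sup_nE[\|w_{n+1}\|^\beta\mid\mathcal F_n]<\infty$ a.s. for some $\beta>2$.
- $\frac1n\sum_{i=1}^nw_iw_i^T\to R>0$ a.s.
- $C^{-1}(z)-\frac12I$ is strictly positive real.
- $B_1$ is nonsingular and $\det B(z)\ne0$ for $|z|\le1$.

Recall that a real rational matrix function $H(z)$ is strictly positive real if it has no poles in $|z|\le1$ and $H(e^{i\lambda})+H(e^{i\lambda})^*>0$ for all real $\lambda$. For example, if $m=1$ and $C(z)=1+cz$ with $|c|<1$, then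
$$\mathrm{Re}\,\frac1{1+ce^{i\lambda}}-\frac12=\frac{2(1+c\cos\lambda)-(1+2c\cos\lambda+c^2)}{2|1+ce^{i\lambda}|^2}=\frac{1-c^2}{2|1+ce^{i\lambda}|^2}>0 .$$
We need only $C(z)=I$, where $H=\frac12I$ and $H+H^*=I>0$.

The tracker is called *stable and optimal* if almost surely
$$\limsup_{n\to\infty}\frac1n\sum_{i=1}^n(\|y_i\|^2+\|u_i\|^2)<\infty\quad\text{and}\quad\lim_{n\to\infty}\frac1n\sum_{i=1}^n\|y_i-y_i^*-w_i\|^2=0. \tag{1}$$

The source asks: is the unmodified ELS-based tracker stable and optimal for every system, noise, admissible reference and initial values satisfying all these hypotheses? The answer is no. There are counterexamples in every dimension $m\ge1$, and in them both properties fail with probability one.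

**Theorem.** Let $m\ge1$, $p=q=1$, $r=0$. Let $A_1\in\mathbb R^{m\times m}$ be arbitrary, $B_1\in\mathbb R^{m\times m}$ nonsingular, $P_0>0$ arbitrary, $\theta_0$ arbitrary with nonsingular $B_1$-block, and $\varepsilon\in(0,1]$. Let $\{w_n\}_{n\ge0}$ be i.i.d. with $Ew_n=0$, $Ew_nw_n^T=R>0$, $\|w_n\|\le L<\infty$, and law charging no affine hyperplane (for $m=1$: no atoms); for example, uniform on $[-\sqrt3,\sqrt3]^m$. Let $\mathcal F_n=\sigma(w_0,\dots,w_n)$. Then there is a reference signal, with $y_{n+1}^*$ $\mathcal F_n$-measurable and $\sup_n\|y_n^*\|\le\varepsilon$, such that all hypotheses of the question hold, including $\det B_{1n}\ne0$ a.s. for all $n$, and the unmodified ELS-based tracker satisfies, almost surely,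
$$\limsup_n\frac1n\sum_{i=1}^n(\|y_i\|^2+\|u_i\|^2)=\infty\quad\text{and}\quad\limsup_n\frac1n\sum_{i=1}^n\|y_i-y_i^*-w_i\|^2=\infty. \tag{2}$$

The fixed hypotheses are immediate: $w_n$ is bounded, i.i.d. and centered, so it is a martingale difference sequence with bounded conditional moments of every order; the strong law gives $\frac1n\sum w_iw_i^T\to R>0$; $C(z)=I$; and $B(z)=B_1$ is constant and nonsingular. We must construct $y^*$, show $\det B_{1n}\ne0$ a.s., and prove (2). The simplest instance is the system of Section 1 with any $P_0>0$ and any $\theta_0$ with $B_{10}\neq0$. The reference that we construct depends on past noise and on the true parameters, which the hypotheses allow; nothing is claimed about further restricted references, such as deterministic ones.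

Throughout, $\|\cdot\|$ is the Euclidean or spectral norm, $\|\cdot\|_F$ the Frobenius norm, and $\sigma_{\min}$ the smallest singular value. Recall that $\sigma_{\min}(\beta)\le\|\beta-S\|$ for every singular $S$. The letters $C,c>0$ denote finite constants that may depend on the sample point $\omega$ and may change from line to line.

## 3. Coordinates in which the true parameter is $[0\ \ I]$

We first remove $A_1$ and $B_1$ by a linear change of variables, and then split the $2m$-dimensional regression into a part along $y_n$ and a part orthogonal to it.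

**Change of variables.** With $\varphi_n=(y_n^T,u_n^T)^T$ we have $y_{n+1}=\theta^T\varphi_n+w_{n+1}$. Put
$$z_n=\theta^T\varphi_n=-A_1y_n+B_1u_n,\qquad z_{-1}=0,\qquad\text{so that}\quad y_{n+1}=z_n+w_{n+1}\quad(n\ge-1).$$
Let
$$\psi_n=\binom{y_n}{z_n}=T\varphi_n,\qquad T=\begin{pmatrix}I&0\\-A_1&B_1\end{pmatrix},\qquad\theta_n=T^T\vartheta_n,\qquad\vartheta_n^T=[\alpha_n\ \ \beta_n],\qquad Q_n=TP_n^{-1}T^T .$$
Then $\theta_n^T\varphi_n=\vartheta_n^T\psi_n=\alpha_ny_n+\beta_nz_n$. Since $\theta_n^T=[\alpha_n-\beta_nA_1\ \ \beta_nB_1]$, we have $B_{1n}=\beta_nB_1$, so $B_{1n}$ is nonsingular exactly when $\beta_n$ is. The true parameter is $\vartheta^T=[0\ \ I]$. Put $\tilde\beta_n=\beta_n-I$ and $\tilde\vartheta_n=\vartheta_n-\vartheta=[\alpha_n\ \ \tilde\beta_n]^T$. In Section 1, $T=I$ and $z_n=u_n$.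

**Normal equations.** The Sherman–Morrison formula gives $P_{n+1}^{-1}=P_n^{-1}+\varphi_n\varphi_n^T$. Also
$$P_{n+1}\varphi_n=P_n\varphi_n\big(1-a_n\varphi_n^TP_n\varphi_n\big)=P_n\varphi_n\big(1-a_n(a_n^{-1}-1)\big)=a_nP_n\varphi_n .$$
Since $y_{n+1}^T-\varphi_n^T\theta_n=w_{n+1}^T-\varphi_n^T(\theta_n-\theta)$,
$$P_{n+1}^{-1}(\theta_{n+1}-\theta)=(P_{n+1}^{-1}-\varphi_n\varphi_n^T)(\theta_n-\theta)+\varphi_nw_{n+1}^T=P_n^{-1}(\theta_n-\theta)+\varphi_nw_{n+1}^T .$$
Multiply by $T$ and use $\theta_n-\theta=T^T\tilde\vartheta_n$: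
$$Q_{n+1}=Q_n+\psi_n\psi_n^T,\qquad N_{n+1}=N_n+\psi_nw_{n+1}^T,\qquad N_n:=Q_n\tilde\vartheta_n. \tag{3}$$
Moreover $\psi_n^TQ_n^{-1}\psi_n=\varphi_n^TP_n\varphi_n$, so by the matrix determinant lemma
$$a_n=(1+\psi_n^TQ_n^{-1}\psi_n)^{-1}=\det Q_n/\det Q_{n+1}. \tag{4}$$

**Schur complement variables.** Write $Q_n=\begin{pmatrix}Y_n&X_n^T\\X_n&U_n\end{pmatrix}$, so that $Y,X,U$ accumulate $yy^T,zy^T,zz^T$, and $N_n=\binom{N_n^1}{N_n^2}$. Put
$$\rho_n=X_nY_n^{-1},\quad\eta_n=(N_n^1)^TY_n^{-1},\quad G_n=U_n-X_nY_n^{-1}X_n^T>0,\quad H_n=(N_n^2-\rho_nN_n^1)^T,$$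
$$v_n=z_n-\rho_ny_n,\qquad\kappa_n=1-y_n^TY_{n+1}^{-1}y_n=(1+y_n^TY_n^{-1}y_n)^{-1}=\frac{\det Y_n}{\det Y_{n+1}}\in(0,1].$$
The three forms of $\kappa_n$ agree by Sherman–Morrison and the determinant lemma for $Y_{n+1}=Y_n+y_ny_n^T$. In words, $\rho_n$ is the regression coefficient of $z$ on $y$, $v_n$ is the part of $z_n$ not explained by $y_n$, and $G_n$ is the excitation in this residual direction.

The block equations $Y\alpha^T+X^T\tilde\beta^T=N^1$ and $X\alpha^T+U\tilde\beta^T=N^2$ are solved by subtracting $\rho$ times the first from the second: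
$$\tilde\beta_n=H_nG_n^{-1},\qquad\alpha_n=\eta_n-\tilde\beta_n\rho_n. \tag{5}$$
Substituting $z_n=\rho_ny_n+v_n$ and $\beta_n-\tilde\beta_n=I$ gives
$$\alpha_ny_n+\beta_nz_n=(\eta_n+\rho_n)y_n+\beta_nv_n,\qquad e_n:=\tilde\vartheta_n^T\psi_n=\eta_ny_n+\tilde\beta_nv_n. \tag{6}$$

**Recursions.** We drop the subscript $n$ on the right where no confusion arises, and write $w=w_{n+1}$.

First, $X_{n+1}=\rho Y+(\rho y+v)y^T=\rho Y_{n+1}+vy^T$, hence
$$\rho_{n+1}=\rho_n+v_ny_n^TY_{n+1}^{-1}. \tag{7}$$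

Second,
$$X_{n+1}Y_{n+1}^{-1}X_{n+1}^T=(\rho Y_{n+1}+vy^T)(\rho^T+Y_{n+1}^{-1}yv^T)=\rho Y_{n+1}\rho^T+\rho yv^T+vy^T\rho^T+(1-\kappa)vv^T,$$
while $U_{n+1}=U+\rho yy^T\rho^T+\rho yv^T+vy^T\rho^T+vv^T$. Subtracting, with $Y_{n+1}=Y+yy^T$,
$$G_{n+1}=G_n+\kappa_nv_nv_n^T. \tag{8}$$

Third, $H_{n+1}=(N^2)^T+wz^T-\big((N^1)^T+wy^T\big)\big(\rho^T+Y_{n+1}^{-1}yv^T\big)$. Here $wz^T-wy^T\rho^T=wv^T$, $wy^TY_{n+1}^{-1}yv^T=(1-\kappa)wv^T$, and $Y_{n+1}^{-1}y=\kappa Y_n^{-1}y$ gives $(N^1)^TY_{n+1}^{-1}y=\kappa\eta y$. Hence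
$$H_{n+1}=H_n+\kappa_n(w_{n+1}-\eta_ny_n)v_n^T. \tag{9}$$

Fourth, $\tilde\beta_{n+1}G_{n+1}=H_{n+1}=\tilde\beta_n(G_{n+1}-\kappa vv^T)+\kappa(w-\eta y)v^T$, so
$$\beta_{n+1}-\beta_n=\kappa_n(w_{n+1}-\eta_ny_n-\tilde\beta_nv_n)\,v_n^TG_{n+1}^{-1}. \tag{10}$$

Fifth, let $W_n:=\eta_nY_n\eta_n^T=(N_n^1)^TY_n^{-1}N_n^1$. From $N_{n+1}^1=N_n^1+y_nw_{n+1}^T$ and $Y_{n+1}^{-1}=Y_n^{-1}-\kappa Y_n^{-1}yy^TY_n^{-1}$,
$$W_{n+1}=W_n-\kappa_n\eta_ny_ny_n^T\eta_n^T+\kappa_n(\eta_ny_nw_{n+1}^T+w_{n+1}y_n^T\eta_n^T)+(1-\kappa_n)w_{n+1}w_{n+1}^T. \tag{11}$$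

Finally, let $V_n:=\mathrm{tr}\,\tilde\vartheta_n^TQ_n\tilde\vartheta_n$. The factorization
$$Q_n=\begin{pmatrix}I&0\\\rho_n&I\end{pmatrix}\begin{pmatrix}Y_n&0\\0&G_n\end{pmatrix}\begin{pmatrix}I&\rho_n^T\\0&I\end{pmatrix}$$
and $\alpha_n+\tilde\beta_n\rho_n=\eta_n$ give
$$V_n=\mathrm{tr}(\eta_nY_n\eta_n^T)+\mathrm{tr}(\tilde\beta_nG_n\tilde\beta_n^T). \tag{12}$$

**A check on Section 1.** There $Q_0=I$, $N_0=(0,-\tfrac34)^T$, so $\rho_0=\eta_0=0$, $G_0=1$, $H_0=-\tfrac34$; further $v_0=z_0=1$ and $\kappa_0=\tfrac12$. By (8) and (9), $G_1=\tfrac32$ and $H_1=-\tfrac34+\tfrac12w_1$, so $\tilde\beta_1=H_1/G_1=-\tfrac12+\tfrac13w_1$, which agrees with $\beta_1=\tfrac12+\tfrac13w_1$.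

**Measurability.** The quantities $y_n,\alpha_n,\beta_n,\eta_n,\rho_n,H_n$ are $\mathcal F_n$-measurable, and once $y_{n+1}^*$ is $\mathcal F_n$-measurable so are $z_n,v_n,\kappa_n,Q_{n+1},\rho_{n+1},G_{n+1}$. If $\det\beta_n\ne0$, the tracking equation reads $\alpha_ny_n+\beta_nz_n=y_{n+1}^*$; so prescribing $y_{n+1}^*$ is equivalent to prescribing $z_n$, hence $u_n$, and by (6) equivalent to prescribing $v_n$.

## 4. Martingale tools

We use Kronecker's lemma and the following three facts. The second and third are textbook theorems.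

**(M)** *Let $f_i$ be $\mathcal F_i$-measurable (no integrability assumed), let $\xi_{i+1}$ be $\mathcal F_{i+1}$-measurable with $E[\xi_{i+1}\mid\mathcal F_i]=0$ and $E[\xi_{i+1}^2\mid\mathcal F_i]\le K$ for a constant $K$. Then $\sum f_i\xi_{i+1}$ converges a.s. on $\{\sum f_i^2<\infty\}$, and $\sum_{i<n}f_i\xi_{i+1}=o\big(\sum_{i<n}f_i^2\big)$ a.s. on $\{\sum f_i^2=\infty\}$.*

Proof. Let $F_i=\sum_{j\le i}f_j^2$. For $b\in\mathbb N$ the variable $f_i^{(b)}=f_i1_{\{F_i\le b\}}$ is $\mathcal F_i$-measurable and bounded, and $\sum_i(f_i^{(b)})^2\le b$. So $\sum f_i^{(b)}\xi_{i+1}$ is a martingale with second moments at most $Kb$, and converges a.s. On $\{\sum f_i^2\le b\}$ it equals $\sum f_i\xi_{i+1}$; let $b\to\infty$. For the second claim put $g_i=f_i/(1+F_i)$ and $F_{-1}=0$. Then $\sum g_i^2\le\sum(F_i-F_{i-1})/(1+F_i)^2\le\int_0^\infty(1+x)^{-2}dx<\infty$, so $\sum g_i\xi_{i+1}$ converges a.s. by the first claim. On $\{F_\infty=\infty\}$, Kronecker's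 lemma with weights $1+F_i\uparrow\infty$ gives $\sum_{i<n}f_i\xi_{i+1}=o(1+F_{n-1})$. $\square$

We apply (M) with $\xi_{i+1}$ a component of $w_{i+1}$ or of $w_{i+1}w_{i+1}^T-R$. A sum that starts at a random index is the full sum from $0$ minus a finite random constant, so (M) is always applied to full sums.

**(RS)** (Robbins–Siegmund.) *If $Z_n,b_n,c_n\ge0$ are integrable and $\mathcal F_n$-measurable, $E[Z_{n+1}\mid\mathcal F_n]\le Z_n-b_n+c_n$ and $\sum c_n<\infty$ a.s., then a.s. $Z_n$ converges and $\sum b_n<\infty$.*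

**(AH)** (Maximal Azuma–Hoeffding.) *A martingale $S_k$ with $S_0=0$ and increments bounded by $a$ satisfies $P(\max_{k\le n}|S_k|\ge x)\le2e^{-x^2/(2na^2)}$.*

## 5. The energy estimate, and the direction it does not control

A sensible person would first try to prove stability, with the energy $V_n$ as Lyapunov function. The estimate is valid for every $\mathcal F_n$-measurable choice of the reference, and we shall need it.

**Energy identity.** We have $V_n=\mathrm{tr}\,N_n^TQ_n^{-1}N_n$, $e_n=N_n^TQ_n^{-1}\psi_n$ and $Q_{n+1}^{-1}=Q_n^{-1}-a_nQ_n^{-1}\psi_n\psi_n^TQ_n^{-1}$. Since $\psi_n^TQ_n^{-1}\psi_n=a_n^{-1}-1$, three products follow: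
$$\mathrm{tr}\,N_n^TQ_{n+1}^{-1}N_n=V_n-a_n\|e_n\|^2,$$
$$N_n^TQ_{n+1}^{-1}\psi_n=e_n-a_ne_n(a_n^{-1}-1)=a_ne_n,$$
$$\psi_n^TQ_{n+1}^{-1}\psi_n=(a_n^{-1}-1)\big(1-a_n(a_n^{-1}-1)\big)=1-a_n.$$
Expanding $V_{n+1}=\mathrm{tr}\,(N_n+\psi_nw_{n+1}^T)^TQ_{n+1}^{-1}(N_n+\psi_nw_{n+1}^T)$ yields
$$V_{n+1}=V_n-a_n\|e_n\|^2+2a_ne_n^Tw_{n+1}+(1-a_n)\|w_{n+1}\|^2. \tag{13}$$

**Integrability.** From $2a_ne_n^Tw_{n+1}\le a_n\|e_n\|^2+a_n\|w_{n+1}\|^2$ we get $V_{n+1}\le V_n+L^2$, so $V_n\le V_0+nL^2$ is bounded for each $n$. By Cauchy–Schwarz $\|e_n\|^2\le V_n\,\psi_n^TQ_n^{-1}\psi_n$, so $a_n\|e_n\|^2\le(1-a_n)V_n\le V_n$. All terms in (13) are bounded for each $n$, and conditional expectations are legitimate.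

**Almost sure bounds.** Let $D_n=1+\log(\det Q_n/\det Q_0)\ge1$. It is nondecreasing and $D_{n+1}$ is $\mathcal F_n$-measurable. By (4), $1-a_n\le-\log a_n=D_{n+1}-D_n$, so $\sum_n(1-a_n)/D_{n+1}^2\le\int_1^\infty x^{-2}dx=1$. Divide (13) by $D_{n+1}^2$ and take conditional expectations:
$$E\Big[\frac{V_{n+1}}{D_{n+1}^2}\Big|\mathcal F_n\Big]\le\frac{V_n}{D_n^2}-\frac{a_n\|e_n\|^2}{D_{n+1}^2}+\mathrm{tr}R\,\frac{1-a_n}{D_{n+1}^2}.$$
By (RS), a.s. $V_n=O(D_n^2)$ and $\sum_na_n\|e_n\|^2/D_{n+1}^2<\infty$. Since $D$ is monotone,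
$$V_n=O(D_n^2),\qquad\sum_{i\le n}a_i\|e_i\|^2=O(D_{n+1}^2)\qquad\text{a.s.} \tag{14}$$

**Where a stability proof stops.** Under the tracker, $e_n=\vartheta_n^T\psi_n-z_n=y^*_{n+1}-z_n$, so $\|e_n\|$ is the quantity in the optimality criterion. If $a_n$ stayed bounded below, (14) would bound $\sum_{i\le n}\|e_i\|^2$ by $O(D_{n+1}^2)$. But $a_n$ involves $z_n=\beta_n^{-1}(y_{n+1}^*-\alpha_ny_n)$, and it is small whenever $z_n$ is large compared with the past. So one must keep $\beta_n$ away from singular matrices, and (12) shows what the energy says about that: $\mathrm{tr}(\tilde\beta_nG_n\tilde\beta_n^T)\le V_n$. If $G_n$ grows only like $\log n$, then a bound of the form $V_n=O(\log^2n)$, which is what (14) gives when $Q_n$ grows polynomially, does not force $\tilde\beta_n\to0$; it does not even bound $\tilde\beta_n$. The argument ends here, and the counterexample begins: keep the residual $v_n$ so small that $G_n$ is of order $\log n$, and look at what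 then governs $\tilde\beta_n$.

## 6. Steering $\beta_n$ with logarithmic excitation

This section explains the design; the proof starts in Section 7.

**Bias.** Let $m=1$. By (8) and (9), $G$ grows by $\kappa v^2$ and $H$ by $\kappa(w-\eta y)v$. The term $-\kappa\eta yv$ is a drift, and it is known at time $n$. Choose $v_n=k\,\eta_ny_n$ with a constant $k\ne0$ from some time on, and let $A_n$ be the sum of $\kappa_i(\eta_iy_i)^2$ from that time. Up to fixed initial terms,
$$G_n=k^2A_n,\qquad H_n=k\sum\kappa_i\eta_iy_iw_{i+1}-kA_n .$$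
By (M), the martingale is $o(A_n)$ if $A_n\to\infty$, since $\kappa_i^2\le\kappa_i$. Then $\tilde\beta_n=H_n/G_n\to-1/k$, that is, $\beta_n\to1-1/k$. So least squares converges to a wrong value, of our choice.

**Why $A_n$ is logarithmic.** Here is a toy computation. Let $w_i=\pm1$ be fair coin flips (this law has atoms, so it only illustrates), let $y_i=w_i$, and for $n\ge1$ let $\eta_n=\frac1n\sum_{i<n}w_iw_{i+1}$ be the regression coefficient of $w_{i+1}$ on $w_i$. The products $w_iw_{i+1}$ are again independent fair signs, so $E\eta_n^2=1/n$ and $E\sum_{i=1}^n(\eta_iy_i)^2=\sum_{i=1}^n\frac1i$. In general (11) will give $A_n\sim mR\log n$.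

**Sign feedback.** With $k=\frac12$ the limit is $-1$. If $\beta_n$ starts positive, it must change sign, but then it stays near $-1$ and no further passage through $0$ need occur: one fixed bias does not suffice. With $k=-\frac12$ the limit is $3$. So use $k=\frac12s_n$ with $s_n=\mathrm{sgn}\,\beta_n$: the target $1-2s_n$ always has the sign opposite to $\beta_n$. The estimate can never settle.

**The window.** When $\beta_n$ changes sign it must not jump over the singularity unnoticed. We expect $\|\eta_n\|$ to be about $n^{-1/2}$ up to a factor $(\log\log n)^{1/2}$, so by (10) a step of $\beta$ has size about $\|v_n\|/G_n$, at most of order $n^{-1/2}(\log\log n)^{1/2}/\log n$. If we intervene when $\sigma_{\min}(\beta_n)\le\delta_n$, a bounded reference yields $\|z_n\|$ of order at least $1/\delta_n$. We need $1/\delta_n^2\gg n$ and steps that are $o(\delta_n)$. The choice $\delta_n\approx n^{-1/2}(\log n)^{-1/4}$ meets both demands.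

**Higher dimension.** For $m\ge2$ let $v_n=\frac12s_n\Sigma\eta_ny_n$ with $s_n=\mathrm{sgn}\det\beta_n$ and a diagonal $\Sigma>0$; the limit will be $I-2s\Sigma^{-1}$. The choice $\Sigma=I$ fails for even $m$: if $s=1$ the limit $-I$ has determinant $(-1)^m=1$, again positive. With $\Sigma=\mathrm{diag}(1,4,\dots,4)$ only one eigenvalue changes sign.

**The reference must stay bounded.** By (6), prescribing $v_n$ costs $y^*_{n+1}=(\eta_n+\rho_n)y_n+\beta_nv_n$, which is small only if $\rho_n$ is small. By (7), $\rho$ hardly moves while we steer; but it must first become small. For this we wait with zero reference, and the test on $\rho$ has two thresholds, so that steering does not stop once it has started.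

## 7. The reference signal

Let
$$\ell=L+1,\quad\tau=\frac{\varepsilon}{5\ell},\quad\delta_n=(n+2)^{-1/2}(\log(n+2))^{-1/4},\quad\Sigma=\mathrm{diag}(1,4,\dots,4),\quad s_n=\mathrm{sgn}\det\beta_n,$$
with $\Sigma=1$ for $m=1$, and $d_{-1}=0$, $y_0^*=0$. If $\det\beta_n=0$ (a null event, see below), put $y_{n+1}^*=0$, $u_n=0$, $d_n=0$. Otherwise, at time $n\ge0$:

**Mode (E), explode.** If $\sigma_{\min}(\beta_n)\le\delta_n$, set $d_n=0$ and let $y_{n+1}^*$ be the first element of $\{\pm\varepsilon e_1,\dots,\pm\varepsilon e_m\}$, in a fixed order, that maximizes $\|\beta_n^{-1}(y_{n+1}^*-\alpha_ny_n)\|=\|z_n\|$.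

**Mode (D), drift.** If $\sigma_{\min}(\beta_n)>\delta_n$, $\|y_n\|\le\ell$, $\|\eta_n\|(1+\|\beta_n\|)\le\tau$ and $\|\rho_n\|\le\tau_n$, where $\tau_n=2\tau$ if $d_{n-1}=1$ and $\tau_n=\tau$ if $d_{n-1}=0$, set $d_n=1$ and
$$y_{n+1}^*=(\eta_n+\rho_n)y_n+\beta_nv_n\quad\text{with}\quad v_n=\tfrac12s_n\Sigma\eta_ny_n. \tag{15}$$
By (6) this means exactly $z_n=\rho_ny_n+\frac12s_n\Sigma\eta_ny_n$.

**Mode (O), wait.** Otherwise set $d_n=0$, $y_{n+1}^*=0$.

**Size of $z_n$ in mode (E).** For each $j$ the two candidate vectors for $\pm\varepsilon e_j$ differ by $2\varepsilon\beta_n^{-1}e_j$, so one of them has norm at least $\varepsilon\|\beta_n^{-1}e_j\|$. Maximizing over $j$,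
$$\|z_n\|\ge\frac{\varepsilon\|\beta_n^{-1}\|_F}{\sqrt m}\ge\frac{\varepsilon}{\sqrt m\,\delta_n}. \tag{16}$$

**Boundedness.** In mode (D), $\|v_n\|\le2\|\eta_n\|\|y_n\|$, since $\|\Sigma\|\le4$. Hence $\|y_{n+1}^*\|\le(\tau+2\tau)\ell+2\|\beta_n\|\|\eta_n\|\ell\le3\tau\ell+2\tau\ell=\varepsilon$. Also $\|z_n\|\le2\tau\ell+2\tau\ell=\frac45\varepsilon\le1$, so
$$d_n=1\ \Rightarrow\ \|y_{n+1}\|\le\ell. \tag{17}$$
Thus $\sup_n\|y_n^*\|\le\varepsilon$, and by recursion $y^*_{n+1}$ is $\mathcal F_n$-measurable.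

**Nonsingularity.** By assumption $\det\beta_0\ne0$. By (10), $\beta_{n+1}=\beta_n+\kappa_n(w_{n+1}-e_n)g_n^T$ with $e_n$ and $g_n=G_{n+1}^{-1}v_n$ both $\mathcal F_n$-measurable. On $\{\det\beta_n\ne0\}$ the determinant lemma gives
$$\det\beta_{n+1}=\det\beta_n\,\big(1+\kappa_ng_n^T\beta_n^{-1}(w_{n+1}-e_n)\big).$$
If $g_n=0$ this is $\det\beta_n\ne0$. If $g_n\ne0$, it vanishes only when $w_{n+1}$ lies in an affine hyperplane determined by $\mathcal F_n$-measurable quantities. Since $w_{n+1}$ is independent of $\mathcal F_n$ and its law charges no affine hyperplane, this has conditional probability $0$. By induction $\det\beta_n\ne0$, hence $\det B_{1n}\ne0$, a.s. for all $n$.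

It remains to prove (2).

## 8. What stability would force: the drift mode takes over

Let
$$\mathcal T=\Big\{\limsup_n\frac1n\sum_{i\le n}(\|y_i\|^2+\|u_i\|^2)<\infty\Big\}.$$
We show $P(\mathcal T)=0$ by contradiction. There is no need to describe an unstable path: we assume that the path is stable and derive more and more precise asymptotics, until the sign of $\det\beta_n$ contradicts itself. All statements below hold for almost every $\omega\in\mathcal T$ (or a.s., where so stated), and all $\beta_n$ are taken nonsingular.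

**Step 0: a priori bounds on $\mathcal T$.** The purpose is to turn (14) into explicit rates. Since $z_i=-A_1y_i+B_1u_i$, on $\mathcal T$ we have $\sum_{i\le n}(\|y_i\|^2+\|z_i\|^2)\le Cn$ for $n\ge1$. Hence $\mathrm{tr}\,Q_n\le Cn$, and as $\det Q_n\le(\mathrm{tr}\,Q_n)^{2m}$, $D_n,D_{n+1}\le C\log n$ for $n\ge2$. So (14) gives, for $n\ge2$,
$$V_n\le C\log^2n,\qquad\sum_{i\le n}a_i\|e_i\|^2\le C\log^2n. \tag{18}$$

Next we bound $Y_n$. Put $S_i=\sum_{j=1}^i\|z_{j-1}\|^2\le Ci$. Abel summation gives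
$$\sum_{i=1}^N\frac{\|z_{i-1}\|^2}{i^2}=\frac{S_N}{N^2}+\sum_{i<N}S_i\Big(\frac1{i^2}-\frac1{(i+1)^2}\Big)\le C+\sum_{i\ge1}Ci\cdot\frac2{i^3}<\infty .$$
By (M), applied to the entries of $z_{i-1}w_i^T/i$, and by Kronecker's lemma, $\sum_{1\le i\le n}z_{i-1}w_i^T=o(n)$. Since $y_i=z_{i-1}+w_i$ and $z_{i-1}z_{i-1}^T\ge0$,
$$Y_n\ge\sum_{i<n}(w_iw_i^T+z_{i-1}w_i^T+w_iz_{i-1}^T)=\sum_{i<n}w_iw_i^T+o(n),$$
and $\frac1n\sum_{i<n}w_iw_i^T\to R>0$. Together with $\mathrm{tr}\,Y_n\le Cn$: for all large $n$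
$$c\,n\,I\le Y_n\le C\,n\,I. \tag{19}$$

Moreover $\|y_n\|,\|z_n\|\le C\sqrt n$ for $n\ge1$, so $\kappa_n=(1+y_n^TY_n^{-1}y_n)^{-1}\ge c>0$ for large $n$. From $\rho_nY_n\rho_n^T=X_nY_n^{-1}X_n^T\le U_n$ and (19) we get $\|\rho_n\|\le C$. Finally $G_n\ge G_0>0$ by (8), so (12), (18) and (19) give, for large $n$,
$$\|\eta_n\|\le Cn^{-1/2}\log n,\qquad\|\tilde\beta_n\|\le C\log n,\qquad\text{hence}\quad\|\eta_n\|(1+\|\beta_n\|)\to0. \tag{20}$$

**Step 1: mode (E) occurs only finitely often on $\mathcal T$.** This step converts stability into a lower bound on $\sigma_{\min}(\beta_n)$. At an (E)-time, (16) gives $\|z_n\|^2\ge\frac{\varepsilon^2}m(n+2)(\log(n+2))^{1/2}$. Infinitely many such times would contradict $\|z_n\|^2\le Cn$. Hence $\sigma_{\min}(\beta_n)>\delta_n$ for all large $n$.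

**Step 2: mode (D) occurs infinitely often on $\mathcal T$.** The purpose is to show that waiting with zero reference eventually makes $\rho_n$ small. Suppose that (D) occurs only finitely often. By Step 1 there is $n_2$ such that mode (O) holds for all $n\ge n_2$, so $y_{n+1}^*=0$ and
$$z_n=-e_n=-\eta_ny_n-\tilde\beta_nv_n\qquad(n\ge n_2).$$

*(i) Few $z_i$ are not small.* By (4), $\prod_{i\le n}a_i^{-1}=\det Q_{n+1}/\det Q_0\le(Cn)^{2m}$, so at most $C\log n$ indices $i\le n$ have $a_i<\frac12$. Every other $i\ge n_2$ with $\|z_i\|>\mu$ has $a_i\|e_i\|^2\ge\mu^2/2$. By (18), for each fixed $\mu>0$ and $n\ge2$,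
$$\#\{i\le n:\|z_i\|>\mu\}\le C_\mu\log^2n .$$

This is not yet enough: a single $\|z_i\|\|y_i\|$ may be of order $i$, and $\log^2n$ such terms could dominate $X_n$. So we count the really big ones separately.

*(ii) Very few $z_i$ are big.* Call $i$ big if $\|z_i\|>i^{1/2}/\log^2i$. Since $\|\eta_iy_i\|\le C\log i$ by (20) and $\|y_i\|\le C\sqrt i$, a large big $i$ has $\|\tilde\beta_iv_i\|\ge\frac12i^{1/2}/\log^2i$. But writing $\tilde\beta_iv_i=(\tilde\beta_iG_i^{1/2})(G_i^{-1/2}v_i)$ and using (12) and (18),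
$$\|\tilde\beta_iv_i\|^2\le\mathrm{tr}(\tilde\beta_iG_i\tilde\beta_i^T)\,v_i^TG_i^{-1}v_i\le C\log^2i\;v_i^TG_i^{-1}v_i .$$
Hence, by (8) and $\kappa_i\ge c$, for large big $i$
$$\frac{\det G_{i+1}}{\det G_i}=1+\kappa_iv_i^TG_i^{-1}v_i\ge\frac{c\,i}{\log^6i}\ge i^{1/2}.$$
Now $\det G_k$ is nondecreasing and $\det G_0\le\det G_k\le\det U_k\le(\mathrm{tr}\,U_k)^m\le(Ck)^m$. If there are $k'$ big indices in $[n,n^2]$, then $n^{k'/2}\le Cn^{2m}$. So $k'\le4m+1$ for $n$ large.

*(iii) A long stretch without big indices makes $\rho$ small.* Split $(n,n^2]$ into the $4m+3$ blocks $(n^{r_{j-1}},n^{r_j}]$ with $r_j=1+j/(4m+3)$. For $n$ large, at least one block $(M_0,N_0]$ contains no big index, and $M_0/N_0=n^{-1/(4m+3)}\to0$. Fix $\mu\in(0,1]$. Let $N\in[N_0/2,N_0]$ be an integer and $M=\lceil M_0\rceil+2$. For $M\le i<N$ both $i$ and $i-1$ lie in the block, so neither is big. As $x^{1/2}/\log^2x$ is eventually increasing,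
$$\|z_i\|\le\frac{N^{1/2}}{\log^2N},\qquad\|y_i\|\le\|z_{i-1}\|+L\le\frac{N^{1/2}}{\log^2N}+L .$$
We have $\|X_M\|\le CM$. Using (i) for the indices with $\|z_i\|>\mu$, and Cauchy–Schwarz $\sum_{i<N}\|y_i\|\le(N\sum_{i<N}\|y_i\|^2)^{1/2}\le CN$ for the others,
$$\|X_N\|\le\|X_M\|+\sum_{M\le i<N}\|z_i\|\|y_i\|\le CM+C_\mu\log^2N\cdot\frac{N^{1/2}}{\log^2N}\Big(\frac{N^{1/2}}{\log^2N}+L\Big)+\mu\,CN=o(N)+\mu\,CN,$$
uniformly in $N\in[N_0/2,N_0]$, with $C$ in the last term independent of $\mu$. By (19), $\|\rho_N\|\le\|X_N\|/\lambda_{\min}(Y_N)$, so choosing $\mu$ small (depending on $\omega$) we get $\|\rho_N\|\le\tau$ for all integers $N\in[N_0/2,N_0]$ once $n$ is large.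

By (i) with $\mu=1$, at most $C\log^2N_0$ indices up to $N_0$ have $\|z_i\|>1$, so some $N\in[N_0/2,N_0]$ has $\|z_{N-1}\|\le1$, and then $\|y_N\|\le\ell$. By Step 1 and (20) all conditions of mode (D), with the smaller threshold $\tau$, hold at this $N$. So $d_N=1$. Since $N\ge N_0/2\ge n/2\to\infty$, this contradicts the assumption.

**Step 3: eventually $d_n=1$ always, on $\mathcal T$.** Here the two thresholds do their work. When $d_k=1$, (7), (19), (20) and $\|v_k\|\le2\|\eta_k\|\ell$ give, for large $k$,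
$$\|\rho_{k+1}-\rho_k\|\le\frac{2\|\eta_k\|\ell^2}{\lambda_{\min}(Y_{k+1})}\le Ck^{-3/2}\log k,$$
which is summable. Choose $n_0$ such that for $n\ge n_0$: $\sigma_{\min}(\beta_n)>\delta_n$, $\|\eta_n\|(1+\|\beta_n\|)\le\tau$, and the sum of $\|\rho_{k+1}-\rho_k\|$ over all $k\ge n_0$ with $d_k=1$ is at most $\tau$.

Suppose that $d$ is not eventually $1$. By Step 2 the value $1$ is taken infinitely often, so there is $n\ge n_0$ with $d_{n-1}=0$ and $d_n=1$; thus $\|\rho_n\|\le\tau$. If $d_n=\cdots=d_k=1$, then $\|\rho_{k+1}\|\le\tau+\tau=2\tau=\tau_{k+1}$, and by (17) $\|y_{k+1}\|\le\ell$; the other two conditions hold because $k+1\ge n_0$. So $d_{k+1}=1$. By induction $d_k=1$ for all $k\ge n$, a contradiction.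

Fix $n_3\ge2$ with $d_n=1$ for all $n\ge n_3$, so large that (19) and (20) hold for $n\ge n_3$; enlarging it by one, (17) also gives $\|y_n\|\le\ell$. So for $n\ge n_3$
$$\|y_n\|\le\ell,\qquad v_n=\tfrac12s_n\Sigma\eta_ny_n .$$

## 9. The logarithmic law and the wrong limit

**Step 4: asymptotics of $A_n:=\sum_{i=n_3}^{n-1}\kappa_i\eta_iy_iy_i^T\eta_i^T$.** This sum will determine both $G_n$ and the drift of $H_n$. We obtain it by summing (11), so we must control the other terms there.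

*The term $W_n$.* Consider $S_n=\sum_{i<n}y_i1_{\{\|y_i\|\le\ell\}}w_{i+1}^T$. Its entries are martingales with increments bounded by $\ell L$. Apply (AH) with horizon $2^{j+1}$ and $x^2=4\cdot2^{j+1}\ell^2L^2\log j$; the probability is at most $2j^{-2}$. By Borel–Cantelli, for all large $j$ every entry of $S_k$ is at most $x$ in absolute value for all $k\le2^{j+1}$, in particular for $k\in[2^j,2^{j+1}]$. Hence $\|S_n\|=O((n\log\log n)^{1/2})$ a.s. Since $N_n^1-S_n$ is constant for $n\ge n_3$, the same holds for $N_n^1$. By (19),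
$$\mathrm{tr}\,W_n\le\frac{\|N_n^1\|_F^2}{\lambda_{\min}(Y_n)}=O(\log\log n),\qquad\|\eta_n\|^2\le\frac{\mathrm{tr}\,W_n}{\lambda_{\min}(Y_n)}=O\Big(\frac{\log\log n}n\Big). \tag{21}$$

*The term $(1-\kappa_i)w_{i+1}w_{i+1}^T$.* Let $x_i=1-\kappa_i=y_i^TY_{i+1}^{-1}y_i\in[0,1)$; for $i\ge n_3$ we have $x_i\le C/i$. As $\kappa_i=\det Y_i/\det Y_{i+1}$,
$$\log\det Y_{i+1}-\log\det Y_i=-\log(1-x_i)=x_i+O(x_i^2),$$
and (19) gives $\log\det Y_n=m\log n+O(1)$. Since $\sum x_i^2<\infty$,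
$$\sum_{i=n_3}^{n-1}x_i=m\log n+O(1).$$
By (M), again because $\sum x_i^2<\infty$, the series $\sum x_i(w_{i+1}w_{i+1}^T-R)$ converges.

*Summation.* Summing (11) from $n_3$ to $n-1$,
$$A_n=W_{n_3}-W_n+\mathcal M_n+\mathcal M_n^T+mR\log n+O(1),\qquad\mathcal M_n=\sum_{i=n_3}^{n-1}\kappa_i\eta_iy_iw_{i+1}^T. \tag{22}$$
Apply (M) entrywise with $f_i=\kappa_i(\eta_iy_i)_a$ over all $i\ge0$. Since $\kappa_i^2\le\kappa_i$, we have $\sum_{i<n}f_i^2\le\mathrm{tr}A_n+O(1)$, so $\mathcal M_n=O(1)+o(\mathrm{tr}A_n)$. Taking traces in (22) and using (21), $\mathrm{tr}A_n(1+o(1))=m\,\mathrm{tr}R\log n+o(\log n)$. So $\mathrm{tr}A_n=O(\log n)$, hence $\mathcal M_n=o(\log n)$, and (22) becomes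
$$A_n=mR\log n+o(\log n). \tag{23}$$

*The residual excitation.* By (8) and $s_i^2=1$, whatever the signs $s_i$ are, $G_n=G_{n_3}+\frac14\Sigma A_n\Sigma$. Hence
$$\frac{G_n}{\log n}\to\frac m4\Sigma R\Sigma>0. \tag{24}$$

**Step 5: $s_n$ is eventually constant.** We show that $\beta_n$ moves too slowly to cross the singular set without entering the window of mode (E). For $n\ge n_3$, $\|v_n\|\le2\ell\|\eta_n\|$, so by (20) $\|\eta_ny_n\|+\|\tilde\beta_nv_n\|\le\ell\|\eta_n\|(1+2\|\tilde\beta_n\|)\to0$. By (10), (21), (24), for $n$ large,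
$$\|\beta_{n+1}-\beta_n\|\le\frac{(L+1)\,2\ell\|\eta_n\|}{\lambda_{\min}(G_{n+1})}=O\Big(\frac{(\log\log n)^{1/2}}{n^{1/2}\log n}\Big)=o(\delta_n).$$
If $\det\beta_n\det\beta_{n+1}<0$, some matrix on the segment $[\beta_n,\beta_{n+1}]$ is singular, so $\sigma_{\min}(\beta_n)\le\|\beta_{n+1}-\beta_n\|<\delta_n$ for $n$ large. This contradicts Step 1. So there are $n_4\ge n_3$ and $s\in\{1,-1\}$ with $s_n=s$ for all $n\ge n_4$.

**Step 6: the limit of $\beta_n$ has the wrong sign.** With a constant sign the bias computation of Section 6 becomes exact. Insert $v_n^T=\frac12s\,y_n^T\eta_n^T\Sigma$ in (9): for $n\ge n_4$,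
$$H_n=H_{n_4}+\tfrac12s\big[(\mathcal M_n-\mathcal M_{n_4})^T-(A_n-A_{n_4})\big]\Sigma,\qquad\text{so}\quad\frac{H_n}{\log n}\to-\frac s2\,mR\Sigma . $$
With (24),
$$\tilde\beta_n=H_nG_n^{-1}\to-\frac s2mR\Sigma\cdot\frac4m\Sigma^{-1}R^{-1}\Sigma^{-1}=-2s\Sigma^{-1}.$$
The noise covariance has cancelled, and
$$\beta_n\to I-2s\Sigma^{-1}=\mathrm{diag}\big(1-2s,\,1-\tfrac s2,\dots,1-\tfrac s2\big).$$
The determinant of the limit is $-(1/2)^{m-1}<0$ if $s=1$, and $3(3/2)^{m-1}>0$ if $s=-1$. So $\mathrm{sgn}\det\beta_n=-s$ for large $n$, whereas $\mathrm{sgn}\det\beta_n=s_n=s$. This contradiction shows $P(\mathcal T)=0$, that is, the first limsup in (2) is $\infty$ a.s.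

**Step 7: optimality fails too.** We show that a finite second limsup in (2) would put $\omega$ in $\mathcal T$. Suppose $\limsup_n\frac1n\sum_{i\le n}\|y_i-y_i^*-w_i\|^2<\infty$. Since $y_i-w_i=z_{i-1}$ and $\|y_i^*\|\le\varepsilon$, we get $\sum_{i\le n}\|z_{i-1}\|^2=O(n)$, hence also $\sum_{i\le n}\|z_i\|^2=O(n)$. Then $\sum_{i\le n}\|y_i\|^2=O(n)$, as $y_i=z_{i-1}+w_i$ with bounded $w_i$, and $\sum_{i\le n}\|u_i\|^2=O(n)$, as $u_i=B_1^{-1}(z_i+A_1y_i)$. So $\omega\in\mathcal T$, a null event. Therefore the second limsup in (2) is $\infty$ a.s., which completes the proof of the theorem. $\blacksquare$
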